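\title{Every integer greater than two is the genus of a finite group}

\begin{abstract}
The genus of a finite group is the least genus of a closed orientable surface in which some Cayley graph of the group can be imbedded. We prove that every integer $\gamma>2$ is the genus of a finite group. The odd values are realized by the direct products of $\mathbb{Z}_2$ with dicyclic groups of order $8m$, for which Euler's formula is sharp. The even values are realized by the groups $\mathbb{Z}_2^2\rtimes\mathbb{Z}_{3n}$ with $n$ odd. Here Euler's formula disposes of all generating sets but one type, and the genus of the remaining cubic graph is found by sweeping through an arbitrary imbedding level by level and bounding the number of faces with a potential function.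
\end{abstract}

\section{Introduction}

All groups in this paper are finite. Let $G$ be a group and $X$ a generating set of $G$. The \emph{Cayley graph} $\mathrm{Cay}(G,X)$ has the elements of $G$ as vertices, and $g$ is joined to $gx$ for each $g\in G$ and $x\in X$. The \emph{genus} of a graph is the smallest genus of a closed orientable surface in which the graph can be imbedded, that is, drawn without crossings. The \emph{genus} $\gamma(G)$ of the group $G$ is the smallest genus of a Cayley graph of $G$, the minimum being taken over all generating sets. Let $C(\gamma)$ be the number of groups of genus $\gamma$, counted up to isomorphism.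

The genus measures how far the best picture of a group is from being planar. The choice of generators matters: for $\mathbb{Z}_5$ the set $\{1\}$ gives a pentagon, while $\{1,2\}$ gives the nonplanar graph $K_5$. Every cyclic group has genus $0$, and a product of two cyclic groups has genus at most $1$, because its Cayley graph for the two obvious generators is a grid on the torus. In higher genus groups become scarce: it is known that $C(\gamma)$ is finite for every $\gamma>1$. It is also known that $C(3)\ne0$. One is led to ask which integers occur as the genus of a group, and Conjecture~3 of \cite{source} asserts that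
\[
C(\gamma)\neq0\qquad\text{for every }\gamma>2 .
\]
The purpose of this paper is to prove this conjecture.

The answer is not obvious from counting. If a Cayley graph of degree $d$ is imbedded with all faces of length $\ell$, Euler's formula gives $\gamma-1=|G|\left(\frac d4-\frac12-\frac d{2\ell}\right)$, so in the cases that are easy to compute $\gamma-1$ is a fixed fraction of $|G|$. The properties of $G$ that make such an imbedding optimal among all generating sets tend to impose divisibility conditions on $|G|$, and so a given family of groups misses whole residue classes of genera. To reach every integer one needs families whose genus is known exactly and grows slowly. We use two.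

For $m\ge1$ let
\[
\mathrm{Dic}_{2m}=\langle r,x\mid r^{4m}=1,\ x^2=r^{2m},\ xrx^{-1}=r^{-1}\rangle
\]
be the dicyclic group of order $8m$. Its elements are $r^j$ and $r^jx$ with $0\le j<4m$, and $\mathrm{Dic}_2$ is the quaternion group $Q_8$.

\begin{theorem}\label{thm:odd}
$\gamma(\mathbb{Z}_2\times\mathrm{Dic}_{2m})=2m+1$ for every $m\ge1$.
\end{theorem}

For $n\ge1$ let $G_n=A\rtimes\langle t\rangle$, where $A\cong\mathbb{Z}_2^2$ and $t$ has order $3n$ and permutes the three involutions of $A$ cyclically by conjugation. Then $|G_n|=12n$ and $G_n/A\cong\mathbb{Z}_{3n}$; the group $G_1$ is the alternating group $A_4$.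

\begin{theorem}\label{thm:even}
$\gamma(G_n)=n+1$ for every odd $n\ge3$.
\end{theorem}

\begin{corollary}\label{cor:main}
$C(\gamma)\ne0$ for every integer $\gamma>2$.
\end{corollary}

\begin{proof}
For odd $\gamma\ge3$ apply Theorem~\ref{thm:odd} with $m=(\gamma-1)/2$. For even $\gamma\ge4$ apply Theorem~\ref{thm:even} with $n=\gamma-1$.
\end{proof}

An upper bound for $\gamma(G)$ requires one good imbedding; a lower bound must cover every imbedding of every Cayley graph. The basic tool for lower bounds is Euler's formula combined with the absence of short faces (Section~\ref{sec:euler}). It suffices for Theorem~\ref{thm:odd}, where the bound is attained by an imbedding built from two tori (Section~\ref{sec:odd}). For $G_n$ it handles all generating sets except those consisting of an involution and one further element (Section~\ref{sec:reduction}), and these all give the same cubic graph. To describe it, write $A=\{0,e_0,e_1,e_2\}$ additively, so that $e_0+e_1+e_2=0$, and put $a_i=e_{i\bmod 3}$. The graph $\Gamma_n$ has vertex set $\mathbb{Z}_{3n}\times A$, \emph{vertical} edges joining $(i,v)$ to $(i+1,v)$, and \emph{horizontal} edges joining $(i,v)$ to $(i,v+a_i)$.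 Thus $\Gamma_n$ consists of four cycles of length $3n$ that are matched in pairs at each level $i$, the three possible matchings taking turns.

\begin{theorem}\label{thm:graph}
For every $n\ge3$ the genus of $\Gamma_n$ is $n+1$.
\end{theorem}

This is the heart of the paper. The graph $\Gamma_n$ has $12n$ vertices and $18n$ edges, so an imbedding with $F$ disc faces has $2\gamma-2=6n-F$, and the theorem says that the largest possible $F$ is $4n$: the average length of a face is always at least $36n/4n=9$. But $\Gamma_n$ has cycles of length $7$, for instance
\[
(0,0),\ (0,e_0),\ (1,e_0),\ (1,e_2),\ (2,e_2),\ (2,0),\ (1,0),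
\]
so an argument from the length of the shortest cycle gives nothing better than $F\le36n/7$. One has to show that short cycles cannot be faces too often. In Section~\ref{sec:tracks} we encode the imbeddings of $\Gamma_n$ by signs and construct one with $4n$ faces. In Section~\ref{sec:upper} we sweep upward through an arbitrary imbedding. All that matters of the part already swept is a permutation of the four elements of $A$, and a potential function of this permutation shows that on average at most four faces are completed in three levels.

\section{Faces of Cayley graphs and Euler's formula}\label{sec:euler}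

We recall two standard facts on imbeddings of a connected graph with $V$ vertices and $E$ edges in closed oriented surfaces. The \emph{faces} of an imbedding are the components of the complement of the graph, and the imbedding is a \emph{$2$-cell imbedding} if all faces are open discs.

First, an imbedding of minimum genus is a $2$-cell imbedding (Youngs \cite{Youngs}). A $2$-cell imbedding with $F$ faces in a surface of genus $\gamma$ satisfies $V-E+F=2-2\gamma$, so minimizing the genus means maximizing the number of faces.

Second, oriented $2$-cell imbeddings correspond to choices of a \emph{rotation}, a cyclic order of the incident edges, at each vertex; every choice occurs. A \emph{dart} is an edge with a direction. The boundary walks of the faces, called \emph{facial walks}, are traced by the rule: having arrived at a vertex along the edge $e$, leave along the successor of $e$ in the rotation. Each dart lies in exactly one facial walk, exactly once, so the lengths of the faces add up to $2E$. A \emph{corner} is an edge at a vertex together with its successor; each corner is passed exactly once by exactly one facial walk. At a vertex of degree at least $3$ two edges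 cannot be successors of each other, so \emph{two given edges form at most one corner}.

A generating set is \emph{irredundant} if no proper subset generates the group. Every generating set contains an irredundant one, whose Cayley graph is a spanning subgraph and so has no larger genus. Hence $\gamma(G)$ is the minimum over irredundant $X$. Such an $X$ does not contain $1$, and does not contain both $x$ and $x^{-1}$ when $x\ne x^{-1}$. Let $p_2$, $p_3$, $p_4$ be the numbers of elements of $X$ of order $2$, of order $3$, and of order at least $4$. A generator $x$ that is not an involution contributes two edges at each vertex $g$, the \emph{outgoing} $x$-edge to $gx$ and the \emph{incoming} $x$-edge from $gx^{-1}$; an involution contributes one. So the Cayley graph is simple and regular of degree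
\[
d=p_2+2p_3+2p_4 .
\]
A closed walk spells a word in the letters $x^{\pm1}$, $x\in X$, that equals $1$ in $G$, a \emph{relator}. We call it \emph{cyclically reduced} if no two cyclically consecutive letters are inverse to each other; in particular an involution does not occur twice in succession.

\begin{lemma}\label{lem:euler}
Let $X$ be an irredundant generating set of $G$ with $d\ge3$, let $V=|G|$, and consider a $2$-cell imbedding of $\mathrm{Cay}(G,X)$ in a surface of genus $\gamma$.
\begin{itemize}
\item[(a)] Every facial walk spells a cyclically reduced relator, and no generator occurs exactly once in it, counting both $x$ and $x^{-1}$.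
\item[(b)] Every face has length at least $3$. Every face of length $3$ spells $x^{\pm3}$ with $x$ of order $3$, and for each such $x$ there are at most $V/3$ of them. So the number $F_3$ of faces of length $3$ is at most $p_3V/3$.
\item[(c)] $\displaystyle\gamma-1\ge\frac V2\left(\frac{p_2}4+\frac{5p_3}{12}+\frac{p_4}2-1\right)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Two consecutive inverse letters mean that the walk leaves a vertex along the edge on which it arrived. An edge is its own successor only at a vertex of degree $1$. A generator occurring exactly once in a relator is a product of the other generators and their inverses, contrary to irredundancy.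

(b) The graph is simple and facial walks do not backtrack, so there is no face of length $1$ or $2$. In a word of length $3$ with two or three different generators one of them occurs once, so by (a) a face of length $3$ involves a single generator $x$. Since the word is cyclically reduced, $x$ is not an involution and the word is $x^{\pm3}$; thus $x$ has order $3$. Each of the three corners of the face is formed by the incoming and the outgoing $x$-edge at a vertex, and each vertex has at most one such corner. So there are at most $V/3$ such faces for each $x$.

(c) Adding the lengths of the faces gives $dV=2E\ge3F_3+4(F-F_3)=4F-F_3$, so $F\le\frac V4\left(d+\frac{p_3}3\right)$ by (b). Therefore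
\[
2(\gamma-1)=E-V-F\ge V\left(\frac d2-1-\frac d4-\frac{p_3}{12}\right)=V\left(\frac d4-\frac{p_3}{12}-1\right),
\]
and it remains to substitute $d=p_2+2p_3+2p_4$.
\end{proof}

In (c) an involution costs $\frac14$, an element of order $3$ costs $\frac5{12}$, any other generator costs $\frac12$, and the bound says something only when the total cost exceeds $1$. A group that needs many generators, few of which can be involutions, therefore has large genus.

\section{Odd genus: the groups $\mathbb{Z}_2\times\mathrm{Dic}_{2m}$}\label{sec:odd}

Let $H=\mathrm{Dic}_{2m}$ and $G=\langle s\rangle\times H$ with $s$ of order $2$, so $|G|=16m$. The group $G$ needs three generators because it maps onto $\mathbb{Z}_2^3$. This alone gives no bound: $\mathbb{Z}_2^3$ itself is generated by three involutions, of total cost $\frac34$, and the Cayley graph is the cube, which is planar. The dicyclic factor is chosen because it has a single involution, and that involution is useless as a generator.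

\begin{proof}[Proof of Theorem~\ref{thm:odd}, lower bound]
Since $(r^jx)^2=r^j\,(xr^jx^{-1})\,x^2=r^{2m}\ne1$, the only involution of $H$ is $r^{2m}$, and the involutions of $G$ are $s$, $r^{2m}$, $sr^{2m}$. The subgroup $\langle r^2\rangle$ is normal of order $2m$ and contains $r^{2m}=x^2$. The quotient $G/\langle r^2\rangle$ has order $8$ and is generated by the commuting images of $s,r,x$, each of square $1$, so it is $\mathbb{Z}_2^3$. In this quotient the elements of order $3$ map to the identity and the involutions map into the subgroup $\langle\bar s\rangle$ generated by the image of $s$.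

Let $X$ be irredundant. Its image generates $\mathbb{Z}_2^3$, so $p_2+p_4\ge3$; its image generates $\mathbb{Z}_2^3/\langle\bar s\rangle\cong\mathbb{Z}_2^2$, so $p_4\ge2$. Hence $d\ge5$ and
\[
\frac{p_2}4+\frac{p_4}2=\frac{p_2+p_4}4+\frac{p_4}4\ge\frac54 .
\]
Lemma~\ref{lem:euler}(c) gives $\gamma-1\ge\frac{16m}2\cdot\frac14=2m$.
\end{proof}

Equality calls for a generating set such as $\{s,x,r\}$, of degree $5$, and an imbedding with all faces of length $4$. The Cayley graph consists of two copies of $\Lambda=\mathrm{Cay}(H,\{x,r\})$, on $H$ and on $Hs$, joined by the edges from $g$ to $gs$. The plan is to draw each copy on a torus with quadrilateral faces and to run the joining edges through tubes, four to a tube. For this the vertices of $\Lambda$ must be partitioned by some of the faces. For $m=1$, where $H=Q_8$, the relation $xr=r^{-1}x$ gives the two $4$-cycles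
\[
1,\ x,\ r^3x,\ r^3\qquad\text{and}\qquad r^2,\ r^2x,\ rx,\ r,
\]
which partition the eight vertices. If both bound faces on the torus, two tubes carry all eight joining edges. The first tube connects the two tori to a surface of genus $2$, and the second adds a handle, giving genus $3$.

\begin{proof}[Proof of Theorem~\ref{thm:odd}, upper bound]
The elements $x,x^{-1},r,r^{-1}$ are distinct, so $\Lambda$ is simple and $4$-regular. Write $x_o,r_o$ for the outgoing and $x_i,r_i$ for the incoming edges at a vertex. If $x$ and $r$ commuted, the rotation $(x_o,r_o,x_i,r_i)$ at all vertices would give the square grid. Since $x$ inverts $r$, the direction of the $r$-edges has to be reversed after every $x$-step. So call the vertices $r^j$ \emph{even} and the vertices $r^jx$ \emph{odd}; multiplication by $r^{\pm1}$ preserves parity and multiplication by $x^{\pm1}$ changes it. Take the rotation $(x_o,r_o,x_i,r_i)$ at even vertices and the reverse rotation $(r_i,x_i,r_o,x_o)$ at odd vertices. Let $g$ be even.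

Arriving at $g$ along $r_i$, we leave along $x_o$ to the odd vertex $gx$; we have arrived along $x_i$ and leave along $r_o$ to $gxr$; we have arrived along $r_i$ and leave along $x_i$ to the even vertex $gxrx^{-1}=gr^{-1}$; we have arrived along $x_o$ and leave along $r_o$, reaching $g$ along $r_i$. This is a face $P_g$ of length $4$ with vertices $g,\ gx,\ gxr,\ gr^{-1}$, spelling $xrx^{-1}r$.

Arriving at $g$ along $r_o$, we leave along $x_i$ to the odd vertex $gx^{-1}$; we have arrived along $x_o$ and leave along $r_i$ to $gx^{-1}r^{-1}$; we have arrived along $r_o$ and leave along $x_o$ to the even vertex $gx^{-1}r^{-1}x=gr$; we have arrived along $x_i$ and leave along $r_i$, reaching $g$ along $r_o$. This is a face $Q_g$ of length $4$ spelling $x^{-1}r^{-1}xr^{-1}$.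

The face $P_g$ uses a dart $x$ and a dart $r$ leaving even vertices, and a dart $r$ and a dart $x^{-1}$ leaving odd vertices; $Q_g$ uses one dart of each of the other four kinds. As $g$ runs through the $4m$ even vertices, each of the $4m$ darts of each kind is used once. So the $P_g$ and $Q_g$ are all the faces, $F=8m$, and $V-E+F=8m-16m+8m=0$. The surface is a torus $T$.

Choose the faces $P_g$ with $g=r^j$, $j\in\{0,2,\dots,4m-2\}$. Since $r^jxr=r^{j-1}x$, the vertex set of such a face is $\{r^j,r^jx,r^{j-1}x,r^{j-1}\}$. The pairs $\{j-1,j\}$ with $j$ even partition $\mathbb{Z}_{4m}$, so every vertex of $\Lambda$ lies on exactly one of the $2m$ chosen faces.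

Let $T'$ be a copy of $T$ with the opposite orientation and let $\varphi\colon T\to T'$ be the identity map, which reverses orientation. Label the vertex $\varphi(g)$ by $gs$. As $s$ is central, $gx\cdot s=gs\cdot x$ and $gr\cdot s=gs\cdot r$, so $T'$ carries the $x$- and $r$-edges of $\mathrm{Cay}(G,\{s,x,r\})$ on $Hs$. In each chosen face $f$ remove an open disc $D_f$ whose closure lies in $f$, remove $\varphi(D_f)$ from $T'$, and attach a tube $\partial D_f\times[0,1]$, glued by the identity at one end and by $\varphi$ at the other. An orientation of the tube induces opposite orientations of $\partial D_f$ at its two ends, and so do $T$ and $T'$ because $\varphi$ reverses orientation; hence the orientations of the two punctured tori extend over all tubes. The resulting closed surface is orientable and connected.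

The boundary of $f$ is a cycle with four distinct vertices. Draw four disjoint arcs in $f\setminus D_f$ from these vertices to points $y_1,\dots,y_4$ of $\partial D_f$. Each arc, followed by the segment $y_l\times[0,1]$ and by the $\varphi$-image of the arc, is an edge from a vertex $g$ of $f$ to $gs$, and these edges are disjoint. This imbeds $\mathrm{Cay}(G,\{s,x,r\})$. Removing a disc lowers the Euler characteristic by $1$ and gluing in a tube does not change it, so the Euler characteristic is $0+0-2\cdot2m=-4m$ and the genus is $2m+1$.
\end{proof}

\begin{remark}
The value $\gamma-1=|G|/8$ found here is odd only if $|G|$ is $8$ times an odd number. If such a group maps onto $\mathbb{Z}_2^3$, a Sylow $2$-subgroup maps onto it isomorphically, so the involutions of $G$ generate the quotient and the argument for $p_4\ge2$ breaks down. This is why we turn to a different family for even genus.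
\end{remark}

\section{Even genus: reduction to the graph $\Gamma_n$}\label{sec:reduction}

Throughout this section $n\ge3$ is odd, $G=G_n$, $V=12n$, and $A$ is written multiplicatively until the last lemma. For $g=ut^k$ with $u\in A$ let $\bar g=k\in\mathbb{Z}_{3n}$ be the image of $g$ in $G/A$. We use the following properties.
\begin{itemize}
\item[(G1)] If $3\mid\bar g$ then $g$ centralizes $A$. Otherwise $g$ permutes the three involutions of $A$ cyclically, and so centralizes none of them.
\item[(G2)] Since $3n$ is odd, $2\bar g=0$ implies $g\in A$. In particular $g^4=1$ implies $g\in A$, and the involutions of $G$ are those of $A$.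
\item[(G3)] If $g$ has odd order $\ell$ and $3\mid\bar g$, then $g$ is central. Indeed, $t^k$ with $3\mid k$ commutes with $A$ and $t$, so it is central; and for $g=ut^k$ we get $1=g^\ell=u^\ell t^{k\ell}=ut^{k\ell}$, whence $u=1$.
\item[(G4)] $A$ is contained in the commutator subgroup $G'$: for an involution $a\in A$ the commutator $a\cdot tat^{-1}$ is an involution of $A$, and $G'$ contains its conjugates. So $G$ is nonabelian, and neither element of a generating pair is central.
\end{itemize}
Property (G2) is where the parity of $n$ enters; for even $n$ the group has the further involution $t^{3n/2}$.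

Let $X$ be an irredundant generating set. By (G2), $p_2=|X\cap A|$; put $p=|X\setminus A|=p_3+p_4$. The image of $X\setminus A$ generates $\mathbb{Z}_{3n}$, and this has three consequences. First, some element of $X\setminus A$ acts nontrivially on $A$, so for $a\in X\cap A$ the set $\{a\}\cup(X\setminus A)$ generates a subgroup containing $A$, hence $G$; thus $p_2\le1$. Second, elements of order $3$ map into the subgroup of order $3$ of $\mathbb{Z}_{3n}$, which is proper as $n>1$; thus $p_4\ge1$. Third, $(p_2,p)\neq(0,1)$ since $G$ is not cyclic. The remaining possibilities are $p\ge3$ and $(p_2,p)=(1,2),(0,2),(1,1)$.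

\begin{lemma}\label{lem:large}
If $p\ge3$ or $(p_2,p)=(1,2)$, then $\mathrm{Cay}(G,X)$ has genus at least $n+1$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:euler}(c) with $V/2=6n$. As $p_4\ge1$, the elements outside $A$ cost at least $\frac{5(p-1)}{12}+\frac12$. For $p\ge3$ the bracket is at least $\frac{10}{12}+\frac12-1=\frac13$, so $\gamma-1\ge2n$. For $(p_2,p)=(1,2)$ it is at least $\frac14+\frac5{12}+\frac12-1=\frac16$, so $\gamma-1\ge n$.
\end{proof}

For two generators the total cost is at most $1$ and Lemma~\ref{lem:euler}(c) is empty. When both lie outside $A$, counting still works, provided one determines which short relators actually hold in $G$.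

\begin{lemma}\label{lem:quartic}
If $X=\{x,y\}$ with $x,y\notin A$, then $\mathrm{Cay}(G,X)$ has genus at least $n+1$.
\end{lemma}

\begin{proof}
Here $d=4$, $E=24n$ and $2(\gamma-1)=E-V-F=12n-F$, so we must show $F\le10n$ for every $2$-cell imbedding. Let $F_\ell$ be the number of faces of length $\ell$, called $\ell$-faces. For a relator let $e_x,e_y$ be the exponent sums of $x$ and $y$; then $e_x\bar x+e_y\bar y=0$.

\emph{The words spelled by $4$-faces.} By Lemma~\ref{lem:euler}(a) each generator occurs $0$, $2$ or $4$ times. Up to cyclic rotation there are three shapes, with $\alpha,\beta,\alpha',\beta'\in\{\pm1\}$.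

The words $x^{\pm4}$ and $y^{\pm4}$ are not relators, by (G2).

Suppose $x^{2\alpha}y^{2\beta}=1$. Put $x_1=x^\alpha$ and $y_1=y^{-\beta}$, so $x_1^2=y_1^2$. By (G2), $u=x_1y_1^{-1}$ lies in $A$, so $\bar y_1=\bar x_1$ generates $\mathbb{Z}_{3n}$, and $u\ne1$ because $G$ is not cyclic. From $y_1^2=(uy_1)^2=u\cdot y_1uy_1^{-1}\cdot y_1^2$ we see that $y_1$ centralizes $u$, contradicting (G1).

Suppose $x^\alpha y^\beta x^{\alpha'}y^{\beta'}=1$. If $\alpha'=-\alpha$ and $\beta'=-\beta$, then $x$ and $y$ commute, contradicting (G4). If exactly one of these equations holds, then $2\bar y=0$ or $2\bar x=0$, contradicting (G2). So the word is $(x^\alpha y^\beta)^2$. Then $x^\alpha y^\beta\in A$, so $\bar y=-\alpha\beta\,\bar x$, and $\bar x$ generates $\mathbb{Z}_{3n}$. As $2\bar x\neq0$, the product $\alpha\beta$ is the same for all $4$-faces.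

\emph{Case 1: there is a $4$-face.} Replacing $y$ by $y^{-1}$, which does not change the graph, we may assume $\alpha\beta=1$. Then every $4$-face spells $(xy)^2$ or $(xy)^{-2}$ up to rotation, and $\bar y=-\bar x$ has order $3n\ge9$. A relator of length $\ell\le5$ has $3n\mid e_x-e_y$ and $|e_x-e_y|\le5$, so $e_x=e_y$, and $\ell\equiv e_x+e_y$ is even. Hence $F_3=F_5=0$. In $xyxy$ the walk twice arrives along an incoming $x$-edge and leaves along an outgoing $y$-edge; in $y^{-1}x^{-1}y^{-1}x^{-1}$ it twice passes these two edges in the opposite order. Each vertex has at most one corner formed by them, so $F_4\le V/2=6n$. Now $48n\ge4F_4+6(F-F_4)$ gives $F\le(48n+12n)/6=10n$.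

\emph{Case 2: there is no $4$-face and $p_3=0$.} All faces have length at least $5$, so $F\le48n/5<10n$.

\emph{Case 3: there is no $4$-face and $p_3=1$}, say $x^3=1$. Then $\bar x$ is a nonzero multiple of $n$. If $3\mid n$, then $x$ is central by (G3), contradicting (G4). So $3\nmid n$, and $n\ge5$ since $n\ge3$ is odd. We claim that $F_5=0$. The image of $\bar y$ generates $\mathbb{Z}_{3n}/\langle\bar x\rangle\cong\mathbb{Z}_n$, so a relator spelled by a $5$-face has $n\mid e_y$.

If $e_y\ne0$, then $n=5$ and the relator is $y^{\pm5}$. So $5\bar y=0$ in $\mathbb{Z}_{15}$, that is, $3\mid\bar y$, and $y$ is central by (G3), contradicting (G4).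

If $e_y=0$, the number of letters $y^{\pm1}$ is $0$, $2$ or $4$. With none the word is $x^{\pm5}$, which is not $1$. With four, $x$ occurs once, contradicting Lemma~\ref{lem:euler}(a). With two, the word is $x^\mu yx^\nu y^{-1}$ up to rotation, where $\{|\mu|,|\nu|\}=\{1,2\}$. As $x^\nu$ generates $\langle x\rangle$, the element $y$ normalizes $\langle x\rangle$. Then $\langle x\rangle$ is normal with cyclic quotient, so $A\le G'\le\langle x\rangle$ by (G4), which is absurd since $|\langle x\rangle|=3$.

So all faces have length $3$ or at least $6$, and $F_3\le V/3=4n$ by Lemma~\ref{lem:euler}(b). Now $48n\ge3F_3+6(F-F_3)$ gives $F\le(48n+12n)/6=10n$. Since $p_3\le1$, the three cases are exhaustive.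
\end{proof}

\begin{lemma}\label{lem:cubic}
If $X=\{a,z\}$ generates $G$, where $a\in A\setminus\{1\}$, then $\mathrm{Cay}(G,X)\cong\Gamma_n$. Such generating sets exist.
\end{lemma}

\begin{proof}
The image $\bar z$ generates $\mathbb{Z}_{3n}$, so $3\nmid\bar z$. The element $z^{3n}$ lies in $A$ and commutes with $z$, so $z^{3n}=1$ by (G1). Hence every element of $G$ is uniquely $vz^i$ with $v\in A$, $i\in\mathbb{Z}_{3n}$. By (G1) the conjugates $z^iaz^{-i}$ have period $3$ in $i$ and run through the three involutions of $A$; name these so that $z^iaz^{-i}=a_i$. Then $vz^i\cdot z=vz^{i+1}$ and $vz^i\cdot a=va_iz^i$, so $vz^i\mapsto(i,v)$ is an isomorphism onto $\Gamma_n$, with $A$ now written additively. Finally, $\{a,t\}$ generates $G$ for any involution $a\in A$, because the conjugates of $a$ under $t$ generate $A$.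
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:even}, given Theorem~\ref{thm:graph}]
By Lemmas~\ref{lem:large}, \ref{lem:quartic}, \ref{lem:cubic} and Theorem~\ref{thm:graph}, every irredundant generating set gives a Cayley graph of genus at least $n+1$, and $\{a,t\}$ gives genus exactly $n+1$.
\end{proof}

\section{Imbeddings of $\Gamma_n$ and their tracks}\label{sec:tracks}

The vertices $(i,v)$, $v\in A$, form \emph{level} $i$, and $a_i$ is its \emph{direction}. The vertex $(i,v)$ has a horizontal edge, an \emph{upper} edge to $(i+1,v)$, and a \emph{lower} edge to $(i-1,v)$. A vertex of degree $3$ has two rotations, so an imbedding is a choice of signs: put $\varepsilon(i,v)=+$ for the rotation (horizontal, upper, lower) and $\varepsilon(i,v)=-$ for (horizontal, lower, upper).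

In a facial walk a horizontal edge is always followed by a vertical one, so we may suppress the horizontal steps. A \emph{track} is a vertical dart. \emph{Gap} $i$ lies between levels $i-1$ and $i$ and contains eight tracks,
\[
U_i(v)\colon(i-1,v)\to(i,v),\qquad D_i(v)\colon(i,v)\to(i-1,v)\qquad(v\in A).
\]
Let $\pi$ send a track to the next track in its facial walk. Then $\pi$ is a permutation of the $24n$ tracks, and \emph{the faces correspond to the cycles of $\pi$}. The track $U_i(v)$ arrives at $(i,v)$ along the lower edge, whose successor is the upper edge if the sign is $-$ and the horizontal edge if it is $+$. The track $D_{i+1}(v)$ arrives along the upper edge, whose successor is the lower edge if the sign is $+$ and the horizontal edge if it is $-$. After a horizontal step to $(i,v')$, $v'=v+a_i$, the walk goes up if the sign there is $+$ and down if it is $-$. With $\varepsilon=\varepsilon(i,\cdot)$ this gives the \emph{rules at level $i$}, shown in Figure~\ref{fig:rules}: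
\begin{equation}\label{eq:rules}
\begin{aligned}
\pi\bigl(U_i(v)\bigr)&=\begin{cases}U_{i+1}(v)&\text{if }\varepsilon(v)=-,\\ U_{i+1}(v')&\text{if }\varepsilon(v)=\varepsilon(v')=+,\\ D_i(v')&\text{if }\varepsilon(v)=+,\ \varepsilon(v')=-,\end{cases}\\
\pi\bigl(D_{i+1}(v)\bigr)&=\begin{cases}D_i(v)&\text{if }\varepsilon(v)=+,\\ D_i(v')&\text{if }\varepsilon(v)=\varepsilon(v')=-,\\ U_{i+1}(v')&\text{if }\varepsilon(v)=-,\ \varepsilon(v')=+.\end{cases}
\end{aligned}
\end{equation}
A horizontal edge at level $i$ is \emph{turning} if its ends have different signs. We then write it as $\{u,w\}$ with $u$ positive and $w=u+a_i$ negative. It carries the \emph{cap} $U_i(u)\mapsto D_i(w)$ and the \emph{cup} $D_{i+1}(w)\mapsto U_{i+1}(u)$. Caps and cups are the only steps of $\pi$ that reverse the vertical direction.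

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,>=stealth]
\draw[gray!50,line width=1.6pt] (0,-1.3)--(0,1.3) (2,-1.3)--(2,1.3) (0,0)--(2,0)
 (4,-1.3)--(4,1.3) (6,-1.3)--(6,1.3) (4,0)--(6,0)
 (8,-1.3)--(8,1.3) (10,-1.3)--(10,1.3) (8,0)--(10,0);
\node at (0,-1.6) {$+$}; \node at (2,-1.6) {$+$};
\node at (4,-1.6) {$-$}; \node at (6,-1.6) {$-$};
\node at (8,-1.6) {$+$}; \node at (10,-1.6) {$-$};
\draw[->] (0.2,-1.2)--(0.2,-0.4)..controls (0.2,0) and (2.2,0)..(2.2,0.4)--(2.2,1.2);
\draw[->] (2.2,-1.2)--(2.2,-0.4)..controls (2.2,0) and (0.2,0)..(0.2,0.4)--(0.2,1.2);
\draw[->,dashed] (-0.2,1.2)--(-0.2,-1.2); \draw[->,dashed] (1.8,1.2)--(1.8,-1.2);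
\draw[->] (4.2,-1.2)--(4.2,1.2); \draw[->] (6.2,-1.2)--(6.2,1.2);
\draw[->,dashed] (3.8,1.2)--(3.8,0.4)..controls (3.8,0) and (5.8,0)..(5.8,-0.4)--(5.8,-1.2);
\draw[->,dashed] (5.8,1.2)--(5.8,0.4)..controls (5.8,0) and (3.8,0)..(3.8,-0.4)--(3.8,-1.2);
\draw[->] (8.2,-1.2)--(8.2,-0.5)..controls (8.2,-0.1) and (9.8,-0.1)..(9.8,-0.5)--(9.8,-1.2);
\draw[->,dashed] (9.8,1.2)--(9.8,0.5)..controls (9.8,0.1) and (8.2,0.1)..(8.2,0.5)--(8.2,1.2);
\draw[->] (10.2,-1.2)--(10.2,1.2); \draw[->,dashed] (7.8,1.2)--(7.8,-1.2);
\end{tikzpicture}
\caption{How facial walks pass a horizontal edge of $\Gamma_n$ (gray, with the vertical edges at its ends), according to the signs of the rotations at its two ends. Walks arriving from below are solid, walks arriving from above are dashed. Only for unequal signs (right) do walks turn back: one in a cap below the edge, one in a cup above it. The crossings in the first two pictures are schematic.}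
\label{fig:rules}
\end{figure}

\begin{example}\label{ex:allplus}
Let all signs be $+$. Then $U_i(v)\mapsto U_{i+1}(v+a_i)$ and $D_{i+1}(v)\mapsto D_i(v)$. The directions of $3n$ consecutive levels add up to $n(e_0+e_1+e_2)=0$, so four faces run once around upward and four run once around downward, and $F=8$. For $n=1$ this gives $V-E+F=12-18+8=2$: the graph $\Gamma_1$ is planar, and Theorem~\ref{thm:graph} fails for $n=1$.
\end{example}

For large $n$ faces that wind around are wasteful, and one wants many turning edges. In the next imbedding both horizontal edges are turning at two levels out of every three.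

\begin{proposition}\label{prop:construction}
For $n\ge3$ the graph $\Gamma_n$ has a $2$-cell imbedding with $4n$ faces.
\end{proposition}

\begin{proof}
Let $\varepsilon(i,v)$ depend only on $i\bmod3$, as follows.
\[
\begin{array}{c|c|cccc}
i\bmod 3&a_i&v=0&v=e_0&v=e_1&v=e_2\\\hline
1&e_1&-&-&+&+\\
2&e_2&+&+&-&-\\
0&e_0&+&+&-&-
\end{array}
\]
For $j\equiv1\pmod3$ the rules \eqref{eq:rules} give the cycle
\begin{equation}\label{eq:cycle1}
U_{j+1}(e_1),\ U_{j+2}(e_1),\ U_{j+3}(e_1),\ D_{j+3}(0),\ D_{j+2}(0),\ D_{j+1}(0).
\end{equation}
Indeed, $e_1$ is negative at the levels $j+1\equiv2$ and $j+2\equiv0$, so the walk goes straight up; at level $j+3\equiv1$ the edge $\{e_1,0\}$ is turning with $e_1$ positive, which gives a cap; $0$ is positive at levels $j+2$ and $j+1$, so the walk goes straight down; and at level $j\equiv1$ the cup of $\{e_1,0\}$ leads back to $U_{j+1}(e_1)$. For $j\equiv2\pmod 3$ we get the cycle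
\begin{equation}\label{eq:cycle2}
U_{j+1}(0),\ U_{j+2}(e_0),\ U_{j+3}(e_0),\ D_{j+3}(e_1),\ D_{j+2}(e_1),\ D_{j+1}(e_2).
\end{equation}
Indeed, at level $j+1\equiv0$ both $0$ and $e_0$ are positive, so the walk crosses to $e_0$ and goes on up; $e_0$ is negative at level $j+2\equiv1$; at level $j+3\equiv2$ the edge $\{e_0,e_1\}$ is turning with $e_0$ positive, which gives a cap; $e_1$ is positive at level $j+2$; at level $j+1$ both $e_1$ and $e_2$ are negative, so the walk crosses to $e_2$ and goes on down; and at level $j\equiv2$ the cup of $\{0,e_2\}$ leads back to $U_{j+1}(0)$.

Adding $e_0$ to all second coordinates exchanges $0$ with $e_0$ and $e_1$ with $e_2$. It preserves the graph and the table of signs, so it turns \eqref{eq:cycle1} and \eqref{eq:cycle2} into two further cycles. We have listed $4n$ cycles of six distinct tracks. Each contains exactly one cup, and these cups start at $D_{j+1}(0),D_{j+1}(e_0)$ for $j\equiv1$ and at $D_{j+1}(e_2),D_{j+1}(e_1)$ for $j\equiv2$, which are $4n$ different tracks. So the cycles are distinct, and they contain $6\cdot4n=24n$ tracks, that is, all of them.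
\end{proof}

The faces \eqref{eq:cycle1} have two horizontal edges and length $8$, the faces \eqref{eq:cycle2} have four and length $10$; the average is $9$.

\section{At most $4n$ faces}\label{sec:upper}

Fix $n\ge3$ and a $2$-cell imbedding of $\Gamma_n$ with $F$ faces. Since $V-E=-6n$ and $V-E+F$ are even, $F$ is even, so it suffices to prove $F\le4n+1$.

\subsection{Unrolling the levels}

To speak of the highest point of a face, and of what lies below a gap, the levels must be linearly ordered. Let $\Gamma_\infty$ be defined like $\Gamma_n$ with levels in $\mathbb{Z}$, give $(i,v)$ the sign of $(i\bmod3n,v)$, and let $\tilde\pi$ be the permutation of the tracks of $\Gamma_\infty$ given by \eqref{eq:rules}. It covers $\pi$ and commutes with the shift $S$ by $3n$ levels. A track ending at level $i$ is followed by a track starting at level $i$, so along an orbit of $\tilde\pi$ the level moves by steps $\pm1$. In particular \emph{the tracks of an orbit in a given gap are alternately up-tracks and down-tracks}.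

Consider a face, that is, a cycle of $\pi$ of some length $\ell$, and let $\tau$ be a track of $\Gamma_\infty$ over one of its tracks. Then $\tilde\pi^{\,\ell}(\tau)=S^\omega(\tau)$, where $3n\omega$ is the number of up-tracks minus the number of down-tracks of the face; $\omega$ is the \emph{winding number}. If $\omega=0$, the orbit $O$ of $\tau$ is \emph{closed}, of length $\ell$, and the orbits over the face are the shifts $S^jO$, $j\in\mathbb{Z}$. If $\omega>0$ the orbits over the face are infinite and run from level $-\infty$ to level $+\infty$; we call them \emph{upward}. If $\omega<0$ they are \emph{downward}. Let $K$ be the number of faces of winding number $0$ and $W$ the number of the others, so $F=K+W$.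

Fix a gap. An upward orbit has one more up-track than down-tracks there, a downward orbit has one fewer, and a closed orbit has equally many. The gap has four tracks of each kind. So there are equally many upward and downward orbits, say $q$ of each, with $q\le4$. Each face with $\omega\neq0$ has an infinite orbit over it, so
\begin{equation}\label{eq:W}
W\le2q .
\end{equation}

\begin{lemma}\label{lem:qlarge}
If $q\ge2$, then $F\le4n+1$.
\end{lemma}

\begin{proof}
A closed orbit has an even, nonzero number of tracks. If it had two, say $U_i(u)$ and $D_i(w)$, they would be linked by a cap at level $i$ and a cup at level $i-1$, so $w=u+a_i$ and $u=w+a_{i-1}$, although $a_i\neq a_{i-1}$. So a face of winding number $0$ has at least four tracks. In every gap at least $2q$ of the eight tracks lie on infinite orbits. Hence $4K\le3n(8-2q)$, and by \eqref{eq:W}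
\[
F\le\tfrac32n(4-q)+2q .
\]
For $q=2,3,4$ the right side is $3n+4$, $\frac32n+6$, $8$, and each is at most $4n+1$ when $n\ge3$.
\end{proof}

This is the only place in this section where $n\ge3$ is used. For $q=0$ and $q=1$ the same count gives $6n$ and $\frac92n+2$, which is too weak. From now on $q\le1$.

\subsection{Return maps}

Imagine sweeping upward. When we reach gap $i$, the signs below influence the faces still to be completed only through the way in which the four tracks going down through the gap come back up. This is a small amount of information, and we record it.

If the orbit of $D_i(v)$ meets gap $i$ again after $D_i(v)$, its next track there is an up-track $U_i(v^*)$, and we put $\sigma_i(v)=v^*$. Following the orbit backward from $U_i(v^*)$ recovers $v$, so $\sigma_i$ is a partial injection from $A$ to $A$. It is undefined at $v$ exactly when the orbit stays below gap $i$ forever after $D_i(v)$, that is, when $D_i(v)$ is the last track in gap $i$ of a downward orbit. This happens for $q$ values of $v$. In the same way $v^*$ is not a value of $\sigma_i$ exactly when $U_i(v^*)$ is the first track in gap $i$ of an upward orbit. Since $q\le1$, there is a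 unique bijection $\hat\sigma_i$ of $A$ extending $\sigma_i$, the \emph{return map} at gap $i$. We regard it as four \emph{connections} $D_i(v)\mapsto U_i(\hat\sigma_i(v))$. Those coming from $\sigma_i$ are \emph{genuine}; for $q=1$ the added one is \emph{artificial}. As $\tilde\pi$ commutes with $S$, we have $\hat\sigma_{i+3n}=\hat\sigma_i$.

Next we describe how the signs at level $i$ transform an arbitrary bijection $\sigma$ of $A$. Let $\Delta_i(\sigma)$ be the directed graph on the sixteen tracks of gaps $i$ and $i+1$ with two kinds of arrows: the rules at level $i$, which form a bijection from the tracks $U_i(v),D_{i+1}(v)$ ending at level $i$ to the tracks $D_i(v),U_{i+1}(v)$ starting there, and the connections $D_i(v)\mapsto U_i(\sigma(v))$. Each track of gap $i$ has in-degree and out-degree $1$, each $D_{i+1}(v)$ has in-degree $0$ and out-degree $1$, and each $U_{i+1}(v)$ has in-degree $1$ and out-degree $0$. So $\Delta_i(\sigma)$ is a disjoint union of directed cycles and of four paths, which start at the tracks $D_{i+1}(v)$ and end at the tracks $U_{i+1}(v)$. Define the bijection $\sigma'$ of $A$ by: the path from $D_{i+1}(v)$ ends at $U_{i+1}(\sigma'(v))$. Let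 $k$ be the number of cycles. A cycle contains only tracks of gap $i$, so it alternates between connections and caps at level $i$.

\begin{lemma}\label{lem:transfer}
Let $k_i$ be the number of cycles of $\Delta_i(\hat\sigma_i)$.
\begin{itemize}
\item[(a)] $(\hat\sigma_i)'=\hat\sigma_{i+1}$.
\item[(b)] All connections on cycles of $\Delta_i(\hat\sigma_i)$ are genuine.
\item[(c)] $K=k_1+k_2+\dots+k_{3n}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $\sigma_{i+1}(v)$ is defined and follow the orbit from $D_{i+1}(v)$ until it returns to gap $i+1$. Whenever it passes a track $D_i(v_1)$, it must come back to gap $i$ in order to reach gap $i+1$, so the connection at $D_i(v_1)$ is genuine and the orbit next meets gap $i$ in $U_i(\sigma_i(v_1))$. All other steps are rules at level $i$. So the tracks of this portion in gaps $i$ and $i+1$ form the path from $D_{i+1}(v)$ in $\Delta_i(\hat\sigma_i)$, and $(\hat\sigma_i)'(v)=\sigma_{i+1}(v)$. The bijections $(\hat\sigma_i)'$ and $\hat\sigma_{i+1}$ thus agree at $4-q\ge3$ points of $A$, hence everywhere.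

(b) Let $q=1$ and let $D_i(v_0)\mapsto U_i(u_0)$ be the artificial connection. The rest of a cycle through it would lead from $U_i(u_0)$ to $D_i(v_0)$ by caps and genuine connections, so both tracks would lie on one orbit of $\tilde\pi$. But $U_i(u_0)$ lies on the upward orbit and $D_i(v_0)$ on the downward one.

(c) By (b) we may replace each connection on a cycle of $\Delta_i(\hat\sigma_i)$ by the corresponding excursion below gap $i$, and obtain a closed orbit whose highest gap is $i$. Conversely, a closed orbit with highest gap $i$ follows each of its tracks $U_i(\cdot)$ by a cap and each of its tracks $D_i(\cdot)$ by a genuine connection, so its tracks in gap $i$ form exactly one cycle. Thus $k_i$ is the number of closed orbits with highest gap $i$. The shift $S$ raises the highest gap by $3n$, so each face of winding number $0$ has exactly one orbit over it with highest gap in $\{1,\dots,3n\}$.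
\end{proof}

The problem has become finite: a state $\sigma$ is transformed level by level, and we count the cycles closed on the way. A cap at level $i$ moves from $u$ to $u+a_i$, so what decides whether a cycle can close is how far the connections move. For a bijection $\sigma$ of $A$ define the \emph{displacement} $\delta(v)=v+\sigma(v)$, and let $N_y$ be the number of $v$ with $\delta(v)=y$. The \emph{type} of $\sigma$ is the multiset of its four displacements. Let $a,b,c$ be the nonzero elements of $A$. As $\sum_v\delta(v)=2\sum_vv=0$, we have $(N_a+N_c)a+(N_b+N_c)b=0$, so $N_a,N_b,N_c$ have the same parity. If they are odd the type is $\mathcal{D}=\{0,a,b,c\}$. If they are even, so is $N_0$, and the type is $y^4$ (one value four times) or $y^2z^2$ (two values twice each). There are $1+4+6=11$ possibilities.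

\begin{example}\label{ex:optimal}
In the imbedding of Proposition~\ref{prop:construction} all orbits are closed, so $q=0$. The cycle \eqref{eq:cycle1} meets one gap of each residue modulo $3$ and gives $\sigma_i(0)=e_1$ for all $i$; its translate gives $\sigma_i(e_0)=e_2$. The cycle \eqref{eq:cycle2} gives $\sigma_i(e_2)=0$ for $i\equiv0$ and $\sigma_i(e_1)=e_0$ for $i\equiv1,2$, and its translate gives the remaining value. So every return map is the $4$-cycle $0\mapsto e_1\mapsto e_0\mapsto e_2\mapsto0$, with displacements $e_1,e_2,e_1,e_2$. At a level of direction $e_1$ the two caps close up the two connections of displacement $e_1$, and the two cups create them anew. The same happens with $e_2$ at the next level. At the third level no connection has displacement $e_0$, and nothing is closed. Thus $k_i=2,2,0$ for $i\equiv1,2,0$.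
\end{example}

\subsection{One level}

Fix a level $i$ with its signs and a bijection $\sigma$. Write $a=a_i$, $b=a_{i+1}$, $c=a_{i+2}=a+b$, and let $\delta',N'$ refer to $\sigma'$.

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(a)] If $\{u,w\}$ is a turning edge, then $\sigma'(w)=u$, so $\delta'(w)=a$.
\item[(b)] If a cycle of $\Delta_i(\sigma)$ contains only one cap, that of $\{u,w\}$, then $\sigma(w)=u$, so $\delta(w)=a$.
\item[(c)] If both edges $\{u,w\},\{u_1,w_1\}$ of the level are turning and both caps lie on cycles, then $\sigma$ maps $\{u,u_1\}$ onto $\{w,w_1\}$, and $\sigma'(u)=\sigma(u)$, $\sigma'(u_1)=\sigma(u_1)$.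
\item[(d)] $k\le2$. If $k\ge1$ then $N'_a\ge1$. If $k=2$, then both edges are turning, each cycle contains exactly one cap, $N_a\ge2$, and $\sigma'=\sigma$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The cup $D_{i+1}(w)\mapsto U_{i+1}(u)$ is a path of $\Delta_i(\sigma)$.

(b) The cycle is $U_i(u)\mapsto D_i(w)\mapsto U_i(\sigma(w))=U_i(u)$.

(c) On a cycle each connection is followed by a cap, and caps start only at $U_i(u)$ and $U_i(u_1)$. So $\sigma$ maps $\{w,w_1\}$ onto $\{u,u_1\}$, and therefore $\{u,u_1\}$ onto $\{w,w_1\}$. As $u$ is positive and $\sigma(u)$ is negative, \eqref{eq:rules} gives the path $D_{i+1}(u)\mapsto D_i(u)\mapsto U_i(\sigma(u))\mapsto U_{i+1}(\sigma(u))$. The same holds with $u_1$ in place of $u$.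

(d) Each cycle contains a cap, the cycles are disjoint, and the level has two horizontal edges, so at most two caps. This gives $k\le2$, and (a) gives the second claim. If $k=2$, there are two caps, one on each cycle. By (b), $N_a\ge2$. By (a) and (b), $\sigma'$ and $\sigma$ agree at $w,w_1$; by (c) they agree at $u,u_1$.
\end{proof}

Part (d) explains Example~\ref{ex:optimal}. Three consecutive levels cannot each close two cycles, for they would all see the same $\sigma$, with $N_a,N_b,N_c\ge2$, and $\sigma$ has only four displacements. If every $k_i$ were $0$ or $2$, this would give at most four cycles in any three consecutive levels, hence $K\le4n$. Levels with $k\le1$ change the state in other ways, and to include $k=1$ we keep an account. Each level pays in $4$, each closed cycle costs $3$, and a potential $\Phi_i(\sigma)\in\{0,\dots,4\}$ records the savings that a state must carry on arriving at level $i$. In the example the account balances if the type $e_1^2e_2^2$ is worth $4$, $2$, $0$ at the levels $\equiv1,2,0$; the remaining values are chosen to accommodate $k=1$.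

Define $\Phi_i(\sigma)$ from the type of $\sigma$ by the first row of the following table. Replacing $(a,b,c)$ by $(a_{i+1},a_{i+2},a_{i+3})=(b,c,a)$ in that row gives $\Phi_{i+1}$, which is rewritten in the second row.
\[
\begin{array}{c|ccccc|cccccc}
\text{type}&a^2b^2&\mathcal{D}&a^20^2&a^4&a^2c^2&b^4&b^2c^2&b^20^2&c^4&c^20^2&0^4\\\hline
\Phi_i&4&3&3&3&2&1&0&0&0&0&0\\
\Phi_{i+1}&2&3&0&0&0&3&4&3&1&0&0
\end{array}
\]
The first five types are those with $N_a\ge1$, and among them all but $\mathcal{D}$ have $N_a\ge2$.

\begin{lemma}\label{lem:potential}
We have $3k\le4+\Phi_i(\sigma)-\Phi_{i+1}(\sigma')$. If equality holds, then the triple $\bigl(k;\Phi_i(\sigma),\Phi_{i+1}(\sigma')\bigr)$ is one of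
\[
(0;0,4),\qquad(2;4,2),\qquad(2;2,0),\qquad(1;2,3),\qquad(1;1,2).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:local}(d), $k\in\{0,1,2\}$.

Let $k=0$. Both potentials lie between $0$ and $4$, so the inequality holds, with equality only for $(0;0,4)$.

Let $k=2$. By Lemma~\ref{lem:local}(d), $\sigma'=\sigma$ has type $a^2b^2$, $a^2c^2$, $a^20^2$ or $a^4$. The table gives $(\Phi_i,\Phi_{i+1})=(4,2),(2,0),(3,0),(3,0)$, so the right side is $6,6,7,7$. Equality occurs for $(2;4,2)$ and $(2;2,0)$.

Let $k=1$. We must show $\Phi_{i+1}(\sigma')\le\Phi_i(\sigma)+1$. Suppose first that the cycle contains one cap. Then $N_a\ge1$ by Lemma~\ref{lem:local}(b) and $N'_a\ge1$ by (d), so the first five columns give $\Phi_i(\sigma)\ge2$ and $\Phi_{i+1}(\sigma')\le3$. The inequality follows, with equality only for $(1;2,3)$.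

Suppose now that the cycle contains two caps, those of $\{u,w\}$ and $\{u_1,w_1\}$. Then $\sigma(w)=u_1$ and $\sigma(w_1)=u$. By Lemma~\ref{lem:local}(a), $\delta'(w)=\delta'(w_1)=a$, so $N_a'\ge2$ and $\Phi_{i+1}(\sigma')\in\{0,2\}$. If it is $0$ the inequality is strict. Otherwise $\sigma'$ has type $a^2b^2$, so $\delta'(u)=\delta'(u_1)=b$, and Lemma~\ref{lem:local}(c) gives $\delta(u)=\delta(u_1)=b$ and $u+b=\sigma(u)\in\{u+a,u_1+a\}$. As $a\ne b$, we get $u+b=u_1+a$, so $u+u_1=c$. Then
\[
\delta(w)=w+u_1=a+u+u_1=a+c=b,\qquad\delta(w_1)=w_1+u=a+u_1+u=b .
\]
So $\sigma$ has type $b^4$ and $\Phi_i(\sigma)=1$. The inequality holds with equality, and the triple is $(1;1,2)$.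
\end{proof}

\subsection{Summation over the levels}

\begin{proof}[Proof of Theorem~\ref{thm:graph}]
By Proposition~\ref{prop:construction} the genus of $\Gamma_n$ is at most $1+\frac12(6n-4n)=n+1$. For the lower bound take a $2$-cell imbedding of minimum genus. We show $F\le4n+1$; then $F\le4n$ by parity, and the genus is at least $n+1$. By Lemma~\ref{lem:qlarge} we may assume $q\le1$.

Put $\phi_i=\Phi_i(\hat\sigma_i)$. Both $\hat\sigma_i$ and $a_i$ have period $3n$, so $\phi_{i+3n}=\phi_i$. By Lemmas~\ref{lem:transfer}(a) and \ref{lem:potential},
\begin{equation}\label{eq:step}
3k_i\le4+\phi_i-\phi_{i+1}\qquad(i\in\mathbb{Z}).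
\end{equation}
Summing over $i=1,\dots,3n$ and using Lemma~\ref{lem:transfer}(c), we get $3K\le12n$, that is, $K\le4n$. If $q=0$, then $W=0$ and $F=K\le4n$.

Let $q=1$. Then $W\le2$, which gives only $F\le4n+2$, an even number, so we have to exclude $K=4n$. Suppose $K=4n$. Then equality holds in \eqref{eq:step} for every $i$, and each step $\phi_i\to\phi_{i+1}$ is one of
\[
0\to4,\qquad4\to2,\qquad2\to0,\qquad2\to3,\qquad1\to2 .
\]
No step starts from $3$, so the value $3$ does not occur; no step ends at $1$, so the value $1$ does not occur. The sequence therefore repeats $0,4,2$, and there is an $i$ with $\phi_i=4$, $\phi_{i+1}=2$, $\phi_{i+2}=0$, for which $k_i=k_{i+1}=2$ by Lemma~\ref{lem:potential}.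

Consider the four connections of $\hat\sigma_{i+1}$, with $a=a_i$ and $b=a_{i+1}$. By Lemma~\ref{lem:local}(d) both edges at level $i$ are turning. Their two cups are single steps of $\tilde\pi$ from a down-track to an up-track of gap $i+1$, so they are two genuine connections, of displacement $a$. At level $i+1$ two cycles are closed, each with one cap, so by Lemma~\ref{lem:local}(b) each passes through a connection of displacement $b$; these two connections are genuine by Lemma~\ref{lem:transfer}(b). As $a\neq b$, all four connections at gap $i+1$ are genuine, which contradicts $q=1$. Hence $K\le4n-1$ and $F=K+W\le4n+1$.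
\end{proof}

This completes the proof of Theorem~\ref{thm:even}, and with it of Corollary~\ref{cor:main}.

\begin{thebibliography}{9}

\bibitem{source}
\emph{The number of groups of a given genus},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1980-258-01/\allowbreak S0002-9947-1980-0554326-3/\allowbreak S0002-9947-1980-0554326-3.pdf}

\bibitem{Youngs}
Youngs, 1963.

\end{thebibliography}
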